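\title{Regularity of role inclusion axioms is undecidable}

\begin{abstract}
An RBox is a finite set of inclusions $S_1\circ\cdots\circ S_n\sqsubseteq R$ between compositions of binary relations and their inverses. It is regular if, for each role $R$, the words $S_1\cdots S_n$ whose composition is forced into $R$ form a regular language. We prove that regularity is undecidable, already for RBoxes without inverses and with $n\le 2$. The proof reduces the immortality problem for Turing machines to regularity by way of piecewise affine maps, tilings of a dyadic grid, and infinite words that avoid a linear context-free language. We also show that the bound $n\le2$ is optimal, that regularity is recursively enumerable without inverses and in $\Sigma^0_2$ in general, and that the size of the automata has no computable bound.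
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $N_R$ be a finite set of \emph{role names}. A \emph{role} is a role name $r$ or a formal inverse $r^-$ of a role name. We write $\Sigma^\pm$ for the finite set of roles and identify $(r^-)^-$ with $r$. A \emph{role inclusion} (RI) is an expression $S_1\circ\cdots\circ S_n\sqsubseteq R$ with $n\ge1$ and $S_1,\dots,S_n,R\in\Sigma^\pm$; the number $n$ is its \emph{length}. An \emph{RBox} $\mathcal R$ is a finite set of RIs, and it is \emph{inverse-free} if only role names occur in it.

An \emph{interpretation} $\mathcal I$ consists of a set $\Delta^{\mathcal I}$ and a binary relation $r^{\mathcal I}$ on it for each role name $r$; one puts $(r^-)^{\mathcal I}=\{(e,d):(d,e)\in r^{\mathcal I}\}$. It \emph{satisfies} $S_1\circ\cdots\circ S_n\sqsubseteq R$ if $S_1^{\mathcal I}\circ\cdots\circ S_n^{\mathcal I}\subseteq R^{\mathcal I}$, that is, if $(e_0,e_n)\in R^{\mathcal I}$ whenever $(e_{i-1},e_i)\in S_i^{\mathcal I}$ for $i=1,\dots,n$. It is a \emph{model} of $\mathcal R$ if it satisfies every RI in $\mathcal R$. For a role $R$ let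
\[
L_{\mathcal R}(R)=\{S_1\cdots S_n : \text{every model of $\mathcal R$ satisfies } S_1\circ\cdots\circ S_n\sqsubseteq R\},
\]
a language of nonempty words over the alphabet $\Sigma^\pm$. The RBox $\mathcal R$ is \emph{regular} if $L_{\mathcal R}(R)$ is a regular language for every $R\in\Sigma^\pm$. The question, which comes from \cite{Repair}, is whether there is an algorithm that, given $N_R$ and $\mathcal R$, decides whether $\mathcal R$ is regular.

An interpretation is an edge-labeled directed graph, and $L_{\mathcal R}(R)$ is the set of labels of those paths whose endpoints $\mathcal R$ forces to be joined by an $R$-edge. Regularity says that a finite automaton walking along a path can tell whether this happens. For inverse-free RBoxes the languages are easy to describe: $L_{\mathcal R}(R)$ is the set of words obtained from $R$ by repeatedly replacing the right side of an RI by its left side (Lemma~\ref{lem:grammar}). This gives the simplest cases.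

\begin{example}\label{ex:first}
Let $a,b,r$ be role names.
\begin{enumerate}
\item For $\mathcal R=\{r\circ r\sqsubseteq r\}$ (transitivity) we get $L_{\mathcal R}(r)=\{r^n:n\ge1\}$, which is regular.
\item For $\mathcal R=\{a\circ r\circ b\sqsubseteq r\}$ we get $L_{\mathcal R}(r)=\{a^nrb^n:n\ge0\}$, which is not regular.
\item For $\mathcal R=\{a\circ r\circ b\sqsubseteq r,\ a\circ r\sqsubseteq r,\ r\circ b\sqsubseteq r\}$ we get $L_{\mathcal R}(r)=\{a^nrb^m:n,m\ge0\}$, which is regular.
\end{enumerate}
\end{example}

There are reasons to guess that regularity is decidable. Membership in $L_{\mathcal R}(R)$ is decidable (Lemma~\ref{lem:canonical}). For inverse-free $\mathcal R$ one can even decide whether given automata accept exactly the languages $L_{\mathcal R}(R)$, so that only a bound on their size is missing. And the two-sided recursion that causes the trouble in the second example is visible in the RIs. The third example is the warning: the same recursion is harmless when other RIs generate everything around it. Whether this happens turns out to be undecidable.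

\begin{theorem}\label{thm:main}
There is no algorithm that decides, given $N_R$ and an RBox $\mathcal R$, whether $\mathcal R$ is regular. This holds even for inverse-free RBoxes all of whose RIs have length at most $2$. Moreover, the set of non-regular RBoxes of this restricted form is not recursively enumerable.
\end{theorem}

A set is \emph{recursively enumerable} (r.e.) if some algorithm halts exactly on its elements; a set is decidable if and only if it and its complement are r.e. A set is in $\Sigma^0_2$ if it has the form $\{x:\exists y\,\forall z\ P(x,y,z)\}$ with $P$ decidable. DFA stands for deterministic finite automaton, and computable functions are total.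

\begin{theorem}\label{thm:sharp}
\begin{enumerate}
\item[(a)] If all RIs of $\mathcal R$ have length $1$, then $\mathcal R$ is regular; so the bound $2$ in Theorem~\ref{thm:main} is optimal.
\item[(b)] For inverse-free RBoxes, regularity is r.e.\ (so, by Theorem~\ref{thm:main}, r.e.\ but undecidable).
\item[(c)] There is no computable function $f$ such that, for every regular inverse-free RBox $\mathcal R$, each language $L_{\mathcal R}(R)$ is accepted by a DFA with at most $f(\mathcal R)$ states. This remains true if only RBoxes with RIs of length at most $2$ are considered.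
\item[(d)] For arbitrary RBoxes, regularity is in $\Sigma^0_2$.
\end{enumerate}
\end{theorem}

The source of undecidability is the following theorem. A deterministic one-tape Turing machine $\mathcal M$ has a finite set $Q$ of states, a finite tape alphabet $\Gamma$ and a partial transition function $\delta:Q\times\Gamma\rightharpoonup Q\times\Gamma\times\{-1,+1\}$; it halts where $\delta$ is undefined. A \emph{configuration} consists of an arbitrary state, a head position and an arbitrary content of the bi-infinite tape, and it is \emph{immortal} if $\mathcal M$ never halts from it.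

\begin{theorem}[Hooper \cite{Hooper}]\label{thm:hooper}
It is undecidable whether a given deterministic one-tape Turing machine has an immortal configuration.
\end{theorem}

It costs nothing to require that the head move at each step: a stationary instruction can be replaced by a right move into a new state, followed by an unconditional left move, and this does not affect the existence of immortal configurations. We also assume that $\delta$ is defined somewhere, since otherwise nothing is immortal.

We build the reduction backward from the RBox. Section~\ref{sec:entail} turns inverse-free RBoxes into grammars and proves parts (a), (b), (d) of Theorem~\ref{thm:sharp}. Section~\ref{sec:absorb} constructs an RBox that is regular exactly when finitely many words avoid a given linear language. Section~\ref{sec:ruler} uses a linear language to force long words to encode tilings of a dyadic grid, Section~\ref{sec:affine} makes such tilings compute orbits of affine maps, and Section~\ref{sec:tm} makes affine maps simulate Turing machines. The tiling step follows the idea of Kari \cite{Kari} and is proved in full here.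

Two standard tools are used throughout. The first is the consequence of the Myhill--Nerode theorem that a language $L$ is not regular if there are words $\alpha_n,\beta_n$ $(n\ge0)$ with $\alpha_n\beta_m\in L$ if and only if $n=m$: a DFA for $L$ would have to reach different states on all the $\alpha_n$. The second is K\"onig's lemma, in the following form.

\begin{lemma}[Compactness]\label{lem:konig}
Let $\Omega$ be a countable set, let $\Lambda_\omega$ be a finite set for each $\omega\in\Omega$, and let $C_1,C_2,\dots$ be conditions on maps $f$ with $f(\omega)\in\Lambda_\omega$, each depending on finitely many values of $f$. If for every $n$ some map satisfies $C_1,\dots,C_n$, then some map satisfies all $C_n$.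
\end{lemma}

\begin{proof}
Enumerate $\Omega$ and choose the values one after the other, so that for every $n$ some map with the values chosen so far satisfies $C_1,\dots,C_n$. The next value can be chosen because $\Lambda_\omega$ is finite, and the resulting map satisfies each $C_n$ because $C_n$ depends on finitely many values.
\end{proof}

\section{Entailment, grammars and upper bounds}\label{sec:entail}

To test whether $w=S_1\cdots S_n$ lies in $L_{\mathcal R}(R)$ it suffices to look at one finite model: a path labeled $w$, with the edges that $\mathcal R$ forces. To \emph{add $(d,e)$ to a role} $R$ means to add $(d,e)$ to $r^{\mathcal I}$ if $R=r$, and $(e,d)$ to $r^{\mathcal I}$ if $R=r^-$. Start with the domain $\{0,\dots,n\}$ and empty relations, and add $(i-1,i)$ to $S_i$ for each $i$. Then, as long as some RI $R_1\circ\cdots\circ R_m\sqsubseteq R'$ of $\mathcal R$ is violated, pick a pair in the composition of the $R_i$ that is missing from $R'$ and add it to $R'$. This stops after at most $|N_R|(n+1)^2$ steps at a model $\mathcal I_w$ of $\mathcal R$.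

\begin{lemma}\label{lem:canonical}
For every RBox $\mathcal R$, role $R$ and word $w=S_1\cdots S_n$ with $n\geq 1$, we have $w\in L_{\mathcal R}(R)$ if and only if $(0,n)\in R^{\mathcal I_w}$. In particular, membership in $L_{\mathcal R}(R)$ is decidable.
\end{lemma}

\begin{proof}
In the model $\mathcal I_w$ the pair $(0,n)$ lies in the composition of the $S_i$, so $w\in L_{\mathcal R}(R)$ implies $(0,n)\in R^{\mathcal I_w}$. Conversely, let $\mathcal J$ be a model and $(e_{i-1},e_i)\in S_i^{\mathcal J}$ for $i=1,\dots,n$. We claim that $(i,j)\in S^{\mathcal I_w}$ implies $(e_i,e_j)\in S^{\mathcal J}$, for every role $S$. This holds for the initial pairs. If $(i,j)$ is added to $R'$ because of a chain $i=i_0,i_1,\dots,i_m=j$ with $(i_{k-1},i_k)$ already in $R_k$, then by induction $(e_{i_{k-1}},e_{i_k})\in R_k^{\mathcal J}$, and $(e_i,e_j)\in R'^{\mathcal J}$ because $\mathcal J$ satisfies the RI. Hence $(0,n)\in R^{\mathcal I_w}$ gives $(e_0,e_n)\in R^{\mathcal J}$.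
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(a) and (d)]
(a) If all RIs have length $1$, each step in the construction of $\mathcal I_w$ adds to some role a pair that already lies in some role. So only pairs $(i-1,i)$ and $(i,i-1)$ occur, and for $n\ge2$ the pair $(0,n)$ lies in no role. By Lemma~\ref{lem:canonical}, each $L_{\mathcal R}(R)$ consists of words of length $1$ and is finite.

(d) $\mathcal R$ is regular if and only if there is a tuple of DFAs $(\mathcal A_R)_{R\in\Sigma^\pm}$ such that for all words $w$ the following holds: for each $R$, the DFA $\mathcal A_R$ accepts $w$ if and only if $w\in L_{\mathcal R}(R)$. The last condition is decidable by Lemma~\ref{lem:canonical}.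
\end{proof}

Now let $\mathcal R$ be inverse-free. We read an RI $S_1\circ\cdots\circ S_n\sqsubseteq R$ as a \emph{production} $R\to S_1\cdots S_n$. Write $\alpha R\beta\Rightarrow\alpha\gamma\beta$ for each production $R\to\gamma$ and all $\alpha,\beta\in N_R^*$, let $\Rightarrow^*$ be the reflexive and transitive closure, and put $L(R)=\{w\in N_R^+:R\Rightarrow^*w\}$. There is no distinction between terminals and nonterminals: every intermediate word of a derivation belongs to $L(R)$.

\begin{lemma}\label{lem:grammar}
Let $\mathcal R$ be inverse-free and $R\in N_R$. Then $L_{\mathcal R}(R)=L(R)$ and $L_{\mathcal R}(R^-)=\{S_n^-\cdots S_1^-:S_1\cdots S_n\in L(R)\}$. Hence $\mathcal R$ is regular if and only if $L(R)$ is regular for all $R\in N_R$.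
\end{lemma}

\begin{proof}
An interpretation satisfies $S_1\circ\cdots\circ S_n\sqsubseteq R$ if and only if it satisfies $S_n^-\circ\cdots\circ S_1^-\sqsubseteq R^-$. So the second equality follows from the first, and the last claim follows because regular languages are closed under reversal and renaming of letters. In a model, a derivation step replaces one factor of a composition of relations by a subrelation; this gives $L(R)\subseteq L_{\mathcal R}(R)$.

Let $w=S_1\cdots S_n\in L_{\mathcal R}(R)$ with $S_i\in\Sigma^\pm$. Define $\mathcal I$ on $\{0,\dots,n\}$ by letting $r^{\mathcal I}$ consist of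
\begin{itemize}
\item the \emph{forward} pairs $(i,j)$, $i<j$, with $S_{i+1}\cdots S_j\in L(r)$, and
\item the \emph{backward} pairs $(j,i)$, $i<j$, with $S_j^-\cdots S_{i+1}^-\in L(r)$.
\end{itemize}
Then $(i-1,i)\in S_i^{\mathcal I}$: if $S_i=r$, the pair $(i-1,i)$ is forward in $r^{\mathcal I}$, and if $S_i=r^-$, the pair $(i,i-1)$ is backward in $r^{\mathcal I}$. We show that $\mathcal I$ is a model. Consider an RI $r_1\circ\cdots\circ r_m\sqsubseteq r$ and a chain of pairs, the $k$th one in $r_k^{\mathcal I}$. A forward pair ending in $i$ followed by a backward pair starting in $i$ would require both $S_i\in N_R$ and $S_i^-\in N_R$. A backward pair ending in $i$ followed by a forward pair would require both $S_{i+1}^-\in N_R$ and $S_{i+1}\in N_R$. Neither is possible, so all pairs of the chain have the same direction. The words $w_k\in L(r_k)$ attached to the pairs then concatenate to the word attached to the endpoints of the chain, and $r\Rightarrow r_1\cdots r_m\Rightarrow^*w_1\cdots w_m$. So the endpoints form a pair of $r^{\mathcal I}$. Since $\mathcal I$ is a model, $(0,n)\in R^{\mathcal I}$. As $n\ge1$, this pair is forward, which means $w\in L(R)$.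
\end{proof}

\begin{remark}
With inverses a chain can turn around, and rewriting no longer captures entailment. For $\mathcal R=\{r\circ r^-\sqsubseteq s,\ s\circ r\sqsubseteq t\}$, a pair $(d,e)$ in $r$ puts $(d,d)$ in $s$ and then $(d,e)$ in $t$. So $r\in L_{\mathcal R}(t)$, while rewriting $t$ gives only $t$, $sr$ and $rr^-r$.
\end{remark}

Part (b) of Theorem~\ref{thm:sharp} rests on a system of language equations that has the tuple $(L(R))_{R\in N_R}$ as its only solution. Productions of length $1$ would spoil uniqueness (the equation $K=\{R\}\cup K$ for $R\to R$ has many solutions), so we first remove them. Let $U_R$ be the set of role names reachable from $R$ by productions of length $1$, including $R$, and let $\mathcal P_R$ be the set of words $\gamma$ with $|\gamma|\ge2$ such that $R'\to\gamma$ is a production for some $R'\in U_R$.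

\begin{lemma}\label{lem:system}
Let $\mathcal R$ be inverse-free. The tuple $(L(R))_{R\in N_R}$ is the only tuple of languages $K_R\subseteq N_R^+$ with
\begin{equation}\label{eq:system}
K_R=U_R\cup\bigcup_{S_1\cdots S_n\in\mathcal P_R}K_{S_1}\cdots K_{S_n}\qquad(R\in N_R).
\end{equation}
Consequently one can decide whether a given tuple of DFAs over $N_R$ accepts the languages $L(R)$.
\end{lemma}

\begin{proof}
The right side of \eqref{eq:system}, formed with the $L(S)$, is contained in $L(R)$ by the definitions. Conversely, consider a derivation $R\Rightarrow^*w$. If it uses only productions of length $1$, then $w\in U_R$. Otherwise the first longer production is applied to some $R'\in U_R$ and yields $S_1\cdots S_n\in\mathcal P_R$. Later steps rewrite single letters, so $w=w_1\cdots w_n$ with $S_i\Rightarrow^*w_i$. For uniqueness, let $(K_R)$ be any solution. Each product in \eqref{eq:system} has $n\ge2$ factors, none containing the empty word, so the words of length $1$ in $K_R$ are those of $U_R$, and the words of length $m\geq 2$ in $K_R$ are determined by the words of length less than $m$ in the $K_S$. Finally, from DFAs for the $K_S$ one computes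 a DFA for the right side of \eqref{eq:system}, and equivalence of DFAs and acceptance of the empty word are decidable.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(b)]
Enumerate all tuples of DFAs over $N_R$ and test each by Lemma~\ref{lem:system}. By Lemma~\ref{lem:grammar} the search halts if and only if $\mathcal R$ is regular.
\end{proof}

\section{An ideal that absorbs recursion}\label{sec:absorb}

To encode a hard problem we need a grammar with auxiliary symbols and two-sided recursion. But regularity concerns \emph{all} roles, and $L(X)$ contains all intermediate words. An auxiliary role with a recursion like $X\to aXb$ makes the RBox non-regular, whatever the grammar was meant to compute. The remedy, suggested by Example~\ref{ex:first}(3), is a role $A$ whose language $J$ is a two-sided ideal contained in the language of every auxiliary role. If $J$ contains all sufficiently long words of the relevant shape, every recursion disappears in it; otherwise one designated recursion remains visible.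

Let $T$ be a finite alphabet. For $\mathrm{Err}\subseteq T^+$, a language of ``errors'', let $\mathrm{Av}(\mathrm{Err})$ be the set of words in $T^*$ with no factor (contiguous subword) in $\mathrm{Err}$. It is closed under taking factors; so it is infinite if and only if it contains a word of every length. A \emph{linear grammar} over $T$ has a finite set $\mathcal X$ of nonterminals, a start symbol $Z\in\mathcal X$, and productions $X\to uYv$ with $X,Y\in\mathcal X$, $u,v\in T^*$, or $X\to u$ with $u\in T^+$. It generates the words of $T^+$ derivable from $Z$.

\begin{proposition}\label{prop:absorb}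
From a linear grammar generating $\mathrm{Err}\subseteq T^+$ one can compute an inverse-free RBox $\mathcal R$ with RIs of length at most $2$ such that $\mathcal R$ is regular if and only if $\mathrm{Av}(\mathrm{Err})$ is finite.
\end{proposition}

We may assume that all productions have the form $X\to tY$, $X\to Yt$, $X\to Y$ or $X\to t$ with $t\in T$: any other production has the form $X\to t\gamma$ or $X\to\gamma t$ and can be replaced by $X\to tX'$ or $X\to X't$ together with $X'\to\gamma$, for a new nonterminal $X'$. Let $N_R=T\uplus\mathcal X\uplus\{A,E,E'\}$ and let $\mathcal R$ be given by the productions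
\begin{enumerate}
\item[(R1)] $A\to xA$ and $A\to Ax$ for all $x\in N_R$, and $A\to Z$;
\item[(R2)] $X\to A$ for all $X\in\mathcal X$, $E\to A$ and $E'\to A$;
\item[(R3)] the productions of the linear grammar;
\item[(R4)] $E\to tE'$ and $E'\to Et$ for all $t\in T$.
\end{enumerate}
Here (R4) is the designated recursion: it derives $uEv$ from $E$ for $u,v\in T^*$ with $|u|=|v|$.

\begin{example}
Let $T=\{t\}$ and look at the words $t^nEt^m$ in $L(E)$. If $\mathrm{Err}=\emptyset$ (no productions in (R3)), then every word derived by means of $A$ contains $A$ or $Z$, so $t^nEt^m\in L(E)$ only for $n=m$, and $L(E)$ is not regular. If $\mathrm{Err}=\{tt\}$, with (R3) consisting of $Z\to tY$ and $Y\to t$, then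
\[
E\Rightarrow A\Rightarrow^* A\,t^{n-2}Et^m\Rightarrow Z\,t^{n-2}Et^m\Rightarrow^* t^nEt^m\qquad(n\ge2,\ m\ge0),
\]
and symmetrically for $m\ge2$. The condition $n=m$ now matters only for $n,m\le1$.
\end{example}

\begin{proof}[Proof of Proposition~\ref{prop:absorb}]
For $X\in\mathcal X$ let $S(X)$ be the set of words derivable from $X$ by (R3) alone. By linearity they have the form $uYv$ with $u,v\in T^*$, $Y\in\mathcal X$, or lie in $T^+$, and $S(Z)\cap T^+=\mathrm{Err}$. Put $F=\{A\}\cup S(Z)$ and $J=N_R^*FN_R^*$. To identify $L(R)$ with a set $W$ we check that every word of $W$ is derivable from $R$, that $R\in W$, and that $W$ is closed under $\Rightarrow$.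

\emph{The languages.} We claim $L(A)=J$. For $\alpha,\beta\in N_R^*$ and $f\in F$ we have $A\Rightarrow^*\alpha A\beta\Rightarrow^*\alpha f\beta$ by (R1) and (R3). To see that $J$ is closed under $\Rightarrow$, fix an occurrence of some $f\in F$ in a word. Rewriting a letter outside it preserves it. If $f=A$ is rewritten, the result contains $A$ or $Z\in S(Z)$. If $f=uYv\in S(Z)$ and $Y$ is rewritten, the result contains an element of $S(Z)$ when (R3) is used and the letter $A$ when (R2) is used. Letters of $T$ have no productions.

Each of the roles $X\in\mathcal X$, $E$, $E'$ derives $A$ and hence all of $J$. With $u,v$ ranging over $T^*$,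
\begin{align*}
L(X)&=J\cup S(X),\\
L(E)&=J\cup\{uEv:|u|=|v|\}\cup\{uE'v:|u|=|v|+1\},\\
L(E')&=J\cup\{uE'v:|u|=|v|\}\cup\{uEv:|v|=|u|+1\},
\end{align*}
and $L(t)=\{t\}$ for $t\in T$. Indeed, the words listed after $J$ are derivable by (R3) or (R4), producing $u$ and $v$ from the outside inward. They contain at most one letter outside $T$; rewriting it by (R3) or (R4) gives another listed word, and rewriting it by (R2) gives a word in $J$.

\emph{Suppose $\mathrm{Av}(\mathrm{Err})$ is finite.} Choose $K\ge1$ such that every word in $T^*$ of length at least $K$ has a factor in $\mathrm{Err}$. Let $f$ be a shortest factor in $F$ of a given word of $J$. If $|f|>2K$, then $f$ has at least $2K$ letters of $T$ in at most two blocks, so it has a factor in $T^K$ and therefore a factor in $\mathrm{Err}\subseteq F$ of length at most $K<|f|$, a contradiction. Hence $J=N_R^*\{f\in F:|f|\le2K\}N_R^*$ is regular. In $L(X)$, $L(E)$ and $L(E')$, a word outside $J$ has the form $uYv$ with $Y\in\mathcal X\cup\{E,E'\}$, or the form $u$, where $u$ and $v$ have no factor in $\mathrm{Err}$; so $|u|,|v|<K$. Thus each of these languages is the union of $J$ and a finite set, and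 $\mathcal R$ is regular by Lemma~\ref{lem:grammar}.

\emph{Suppose $\mathrm{Av}(\mathrm{Err})$ is infinite.} Choose $u_n\in\mathrm{Av}(\mathrm{Err})$ of length $n$, for each $n\geq 0$. No element of $F$ contains the letter $E$, so a factor of $u_nEu_m$ in $F$ would be a factor of $u_n$ or $u_m$ lying in $F\cap T^+=\mathrm{Err}$. Hence $u_nEu_m\notin J$, and $u_nEu_m\in L(E)$ if and only if $n=m$. So $L(E)$ is not regular.
\end{proof}

\begin{remark}
Linearity is used in the finite case: a long word with one nonterminal contains a long block of terminals, and hence an error. The construction fails for the grammar $Z\to t$, $Z\to tX$, $X\to YXW$, $X\to t$, $Y\to t$, $W\to t$, which is not linear. There $t\in\mathrm{Err}$, so only the empty word avoids $\mathrm{Err}$. But every element of $F$ contains $A$, $Z$ or $t$, so $Y^nXW^m\in L(X)$ only for $n=m$.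
\end{remark}

\section{Dyadic tilings inside words}\label{sec:ruler}

It remains to show that finiteness of $\mathrm{Av}(\mathrm{Err})$ is undecidable for linear $\mathrm{Err}$. A linear grammar grows a word outward from a center, so it can compare letters placed symmetrically about that center. One would like to write successive configurations of a machine, alternately reversed and separated by a marker, and compare them across the markers. The difficulty is that a long word need not contain a marker: then nothing is compared, and $\mathrm{Av}(\mathrm{Err})$ is infinite for a trivial reason. We need a layout in which every long word contains comparisons at all smaller scales, and in which any two cells to be compared are symmetric about some center. The $2$-adic valuation provides one.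

Let $v(n)$ be the largest $k$ with $2^k\mid n$, and $v(0)=\infty$. Each $n\ge1$ is uniquely $n=2^k(2m+1)$; let it stand for the cell $(k,m)\in\mathbb N^2$, the $m$th cell of row $k$. Neighbors $(k,m),(k,m+1)$ then sit at $g\mp2^k$ with $g=2^{k+1}(m+1)$, and the cell $(k+1,m)$ sits midway between $(k,2m)$ and $(k,2m+1)$, its \emph{children} (Figure~\ref{fig:tree}). This suggests the following tiling problem.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=0.72cm,y=0.85cm]
\foreach \x/\y/\z in {1/0/L,2/1/L,3/0/R,4/2/L,5/0/L,6/1/R,7/0/R,8/3/L,9/0/L,10/1/L,11/0/R,12/2/R,13/0/L,14/1/R,15/0/R}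
 {\node[circle,draw,inner sep=1.5pt] (n\x) at (\x,\y) {\small$\mathsf{\z}$};
  \node at (\x,-0.7) {\small$\x$};}
\foreach \x/\y in {2/1,2/3,6/5,6/7,10/9,10/11,14/13,14/15,4/2,4/6,12/10,12/14,8/4,8/12}
 \draw (n\x)--(n\y);
\foreach \x/\y in {1/3,3/5,5/7,7/9,9/11,11/13,13/15,2/6,6/10,10/14,4/12}
 \draw[dashed] (n\x)--(n\y);
\foreach \y in {0,1,2,3} \node at (-0.6,\y) {\small row $\y$};
\end{tikzpicture}
\caption{Positions $1,\dots,15$ of a word, with position $n=2^k(2m+1)$ drawn in row $k$. Solid edges join a cell to its two children, dashed edges join neighbors in a row. The label is $\mathsf L$ for a left child ($m$ even) and $\mathsf R$ for a right child ($m$ odd). Any two neighbors are symmetric about a position of a higher row.}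
\label{fig:tree}
\end{figure}

\begin{definition}
A \emph{dyadic tile system} is a triple $(D,H,V)$ with $D$ finite, $H\subseteq D^2$ and $V\subseteq D^3$. A \emph{tiling} of a set $P\subseteq\mathbb N^2$ is a map $\phi:P\to D$ with
\[
(\phi(k,m),\phi(k,m+1))\in H,\qquad(\phi(k,2m),\phi(k,2m+1),\phi(k+1,m))\in V
\]
whenever all cells involved lie in $P$. Let $P_K=\{(k,m):0\le k\le K,\ 0\le m<2^{K-k}\}$.
\end{definition}

Since $P_K\subseteq P_{K+1}$ and $\bigcup_KP_K=\mathbb N^2$, Lemma~\ref{lem:konig} shows that $\mathbb N^2$ has a tiling if and only if every $P_K$ has one.

\begin{proposition}\label{prop:ruler}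
From a dyadic tile system $(D,H,V)$ one can compute a linear grammar for a language $\mathrm{Err}\subseteq T^+$ such that $\mathrm{Av}(\mathrm{Err})$ is infinite if and only if $\mathbb N^2$ has a tiling.
\end{proposition}

\subsection{The error language}

Scan outward from a center $g$ in row $\ell\ge1$ and look at the pairs $(g-d,g+d)$ for $d=1,2,\dots$. At $d=2^i$ with $i<\ell$ the pair consists of neighbors in row $i$, and $H$ must be checked. At $d=2^{\ell-1}$ the pair consists of the children of $g$; there $V$ must be checked, and the scan must stop. The grammar has finite memory and a letter cannot store its row, so these distances have to be recognized from a bounded amount of information in the two letters. We give each position $n$ in row $k$ an \emph{orientation} $o(n)\in\{\mathsf L,\mathsf R\}$, which tells whether it is a left or a right child, and two \emph{marks} $o_-(n)=o(n-2^k)$ and $o_+(n)=o(n+2^k)$, where $o(0)=\mathsf L$.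

\begin{example}\label{ex:eight}
Around the center $g=8$, in row $3$, the definitions give
\[
\begin{array}{c|ccccccccc}
n&4&5&6&7&8&9&10&11&12\\\hline
\text{row}&2&0&1&0&3&0&1&0&2\\
o&\mathsf L&\mathsf L&\mathsf R&\mathsf R&\mathsf L&\mathsf L&\mathsf L&\mathsf R&\mathsf R\\
o_-&\mathsf L&\mathsf L&\mathsf L&\mathsf R&\mathsf L&\mathsf L&\mathsf L&\mathsf L&\mathsf L\\
o_+&\mathsf L&\mathsf R&\mathsf L&\mathsf L&\mathsf L&\mathsf L&\mathsf R&\mathsf R&\mathsf L
\end{array}
\]
In all four pairs the orientations differ. For $d=1,2,4$ the inward marks $o_+(8-d)$ and $o_-(8+d)$ agree, because both are $o(8)$. For $d=3$ they are $o(6)$ and $o(10)$, the orientations of the pair at distance $2$, and so they differ. Among $d=1,2,4$, the orientations are $(\mathsf R,\mathsf L)$ for $d=1,2$ and $(\mathsf L,\mathsf R)$ for the children, $d=4$. Orientations alone would not do, as the pair $(5,11)$ also reads $(\mathsf L,\mathsf R)$. The outward marks of the children, $o_-(4)=o(0)$ and $o_+(12)=o(16)$, are the marks of $8$; this lets correctness of the marks climb from one row to the next. Beyond the children the pattern breaks: for the center $6$ the pair $(4,8)$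 reads $(\mathsf L,\mathsf L)$.
\end{example}

Let $T$ be the set of letters $x=(\lambda,o,o_-,o_+,\tau)$ with $\lambda\in\{0,1\}$, $o,o_-,o_+\in\{\mathsf L,\mathsf R\}$ and $\tau\in D$; we write $\lambda(x),o(x),\dots$ for the components. The bit $\lambda$ is meant to be $0$ exactly in row $0$, and $\tau$ is the tile. Let $c\in T$. A pair of letters $(x,y)$ is
\begin{itemize}
\item \emph{balanced} if $o(x)\ne o(y)$, and \emph{matched} if $o_+(x)=o_-(y)$;
\item \emph{passable} if it is balanced and either not matched, or matched with $(o(x),o(y))=(\mathsf R,\mathsf L)$ and $(\tau(x),\tau(y))\in H$;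
\item \emph{$c$-final} if it is matched, $(o(x),o(y))=(\mathsf L,\mathsf R)$, $(\tau(x),\tau(y))\in H$, $(\tau(x),\tau(y),\tau(c))\in V$, $o_-(c)=o_-(x)$ and $o_+(c)=o_+(y)$;
\item \emph{$c$-bad} if it is neither passable nor $c$-final.
\end{itemize}
No pair is both passable and $c$-final. A pair that is not $c$-bad is balanced; if it is matched, its tiles satisfy $H$; and if it is matched with orientations $(\mathsf L,\mathsf R)$, it is $c$-final. The language $\mathrm{Err}$ consists of
\begin{enumerate}
\item[(E1)] the words $xy$ with $\lambda(x)=\lambda(y)$;
\item[(E2)] the words $xy$ with $\lambda(x)=0$ and $o_+(x)\ne o(y)$, and those with $\lambda(y)=0$ and $o_-(y)\ne o(x)$;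
\item[(E3)] the words $x_d\cdots x_1\,c\,y_1\cdots y_d$ with $d\ge1$ and $\lambda(c)=1$ in which $(x_i,y_i)$ is passable for $i<d$ and $(x_d,y_d)$ is $c$-bad.
\end{enumerate}
It is generated by the linear grammar with a nonterminal $X_c$ for each $c$ with $\lambda(c)=1$ and the productions $Z\to xy$ for the words in (E1) and (E2), $Z\to xX_cy$ for $c$-bad $(x,y)$, $X_c\to xX_cy$ for passable $(x,y)$, and $X_c\to c$.

\subsection{Pairs around a center}

Both directions of the proof use the same arithmetic, so we isolate it. In a word that merely avoids $\mathrm{Err}$, the origin of the dyadic structure is not given; we therefore work relative to an offset $s\in\mathbb Z$. Let $o,o_-,o_+:\mathbb Z\to\{\mathsf L,\mathsf R\}$ be arbitrary functions. \emph{Row $i$ relative to $s$} is the set $s+2^i+2^{i+1}\mathbb Z$ of all $n$ with $v(n-s)=i$. It is \emph{ordered} if all its elements $n$ satisfy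
\begin{enumerate}
\item[(O1)] $o(n)=\mathsf L$ if and only if $(n-s)/2^i\equiv1\pmod4$;
\item[(O2)] $o_-(n)=o(n-2^i)$ and $o_+(n)=o(n+2^i)$.
\end{enumerate}
Row $i$ depends only on $s$ modulo $2^{i+1}$, and its being ordered only on $s$ modulo $2^{i+2}$.

\begin{lemma}\label{lem:pairs}
Suppose that rows $0,\dots,j$ relative to $s$ are ordered. Let $g\in\mathbb Z$, $\ell=v(g-s)$, and let $d$ satisfy $1\le d<2^{j+1}$ and $2d\le2^\ell$. Then:
\begin{enumerate}
\item[(a)] $o(g-d)\ne o(g+d)$;
\item[(b)] if $d$ is not a power of $2$, then $o_+(g-d)\ne o_-(g+d)$;
\item[(c)] if $d=2^i$, then $o_+(g-d)=o_-(g+d)$, and $(o(g-d),o(g+d))$ equals $(\mathsf R,\mathsf L)$ if $i\le\ell-2$ and $(\mathsf L,\mathsf R)$ if $i=\ell-1$.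
\end{enumerate}
\end{lemma}

\begin{proof}
Let $i=v(d)$; then $i\le j$ and $i\le\ell-1$. So $a=(g-s)/2^i$ is even, $f=d/2^i$ is odd, and $g\pm d$ lie in the ordered row $i$ with $(g\pm d-s)/2^i=a\pm f$. The odd numbers $a-f$ and $a+f$ differ by $2f\equiv2\pmod4$, so one is $1$ and the other $3$ modulo $4$; with (O1) this gives (a). Put $e=d-2^i$. By (O2), $o_+(g-d)=o(g-e)$ and $o_-(g+d)=o(g+e)$. If $d$ is not a power of $2$, then $1\le e<d$, and (a) applied to $e$ gives (b). If $d=2^i$, then $e=0$ and both marks equal $o(g)$. Now $f=1$. For $i\le\ell-2$ we have $a\equiv0$, so $a-1\equiv3$ and $a+1\equiv1\pmod4$; for $i=\ell-1$ we have $a\equiv2$, so $a-1\equiv1$ and $a+1\equiv3\pmod 4$. This is (c).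
\end{proof}

\subsection{From a tiling to long error-free words}

Let $\phi$ be a tiling of $\mathbb N^2$. Define $o,o_-,o_+$ on $\mathbb Z\setminus\{0\}$ by (O1) and (O2) with $s=0$, and let all three be $\mathsf L$ at $0$. Then every row relative to $0$ is ordered. For $n=2^k(2m+1)\ge1$ let $w(n)$ be the letter with these three components, with $\lambda=0$ if and only if $k=0$, and with $\tau=\phi(k,m)$. We show that $w(1)w(2)w(3)\cdots$ has no factor in $\mathrm{Err}$; then all its prefixes lie in $\mathrm{Av}(\mathrm{Err})$.

There is no factor (E1), because $\lambda(w(n))=0$ exactly for odd $n$, and no factor (E2), by (O2) in row $0$. For (E3), let the center be at $g=2^\ell(2\mu+1)$ with $\ell\ge1$, let $c=w(g)$, and consider the pair $(x,y)=(w(g-d),w(g+d))$ for $1\le d\le2^{\ell-1}$. It is balanced by Lemma~\ref{lem:pairs}(a).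
\begin{itemize}
\item If $d$ is not a power of $2$, the pair is not matched, hence passable.
\item If $d=2^i$ with $i\le\ell-2$, it is matched with orientations $(\mathsf R,\mathsf L)$. The positions $g\mp2^i$ are consecutive in row $i$, so the tiles satisfy $H$, and the pair is passable.
\item If $d=2^{\ell-1}$, it is matched with orientations $(\mathsf L,\mathsf R)$. The positions are $2^{\ell-1}(4\mu+1)$ and $2^{\ell-1}(4\mu+3)$, that is, the cells $(\ell-1,2\mu)$ and $(\ell-1,2\mu+1)$, and $g$ is the cell $(\ell,\mu)$; so $H$ and $V$ hold. By (O2), $o_-(x)=o(g-2^\ell)=o_-(c)$ and $o_+(y)=o(g+2^\ell)=o_+(c)$. The pair is $c$-final.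
\end{itemize}
A factor (E3) centered at $g$ with radius at most $2^{\ell-1}$ is impossible, since its outermost pair is not $c$-bad. With a larger radius it is impossible too, since the pair at distance $2^{\ell-1}$ is not passable.

\subsection{From long error-free words to a tiling}

Let $\mathrm{Av}(\mathrm{Err})$ be infinite. It contains a word of each length $2n+1$, which we place on $[-n,n]$; Lemma~\ref{lem:konig} gives a map $w:\mathbb Z\to T$ with no factor in $\mathrm{Err}$. We write $\lambda(n),o(n),\dots$ for the components of $w(n)$, and call $(w(g-d),w(g+d))$ the \emph{pair at distance $d$ from $g$}; final and bad refer to $c=w(g)$. Call $s$ a \emph{$j$-offset}, for $j\ge-1$, if $\lambda(n)=0$ exactly when $n-s$ is odd and rows $0,\dots,j$ relative to $s$ are ordered.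

The condition (E3) says something about the pair at distance $d$ only if the scan gets there, that is, if no final pair comes earlier. The next lemma shows that knowing the rows up to $j$ carries the scan as far as distance $2^{j+1}$, which is one step into unknown territory.

\begin{lemma}\label{lem:scan}
Let $s$ be a $j$-offset, $g\in\mathbb Z$, $\ell=v(g-s)$, and let $i$ satisfy $0\le i\le j+1$ and $i\le\ell-1$. Then the pair at distance $2^i$ from $g$ is not bad.
\end{lemma}

\begin{proof}
Since $\ell\ge1$, we have $\lambda(g)=1$. Let $1\le d<2^i$. Lemma~\ref{lem:pairs} applies to $d$. If $d$ is not a power of $2$, the pair at distance $d$ is not matched; if $d=2^{i'}$, then $i'\le i-1\le\ell-2$ and the orientations are $(\mathsf R,\mathsf L)$. In both cases it is not final. Now argue by induction on $d\le2^i$: if the pairs at distances $1,\dots,d-1$ are passable, the pair at distance $d$ is not bad, since $w$ has no factor (E3); and if $d<2^i$, it is not final either, hence passable.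
\end{proof}

\begin{lemma}\label{lem:rigid}
For every $j\ge-1$ there is a $j$-offset.
\end{lemma}

\begin{proof}
By (E1) the bit $\lambda$ alternates, so any $s$ with $\lambda(s)=1$ is a $(-1)$-offset. Let $s$ be a $j$-offset.

\emph{Orientations in row $j+1$.} Two consecutive elements of row $j+1$ are of the form $g\mp2^{j+1}$ with $g\in s+2^{j+2}\mathbb Z$. By Lemma~\ref{lem:scan} with $i=j+1$ their pair is not bad, hence balanced. So $o$ alternates along row $j+1$, and there is $s'\in\{s,s+2^{j+2}\}$ with $o(s'+2^{j+1})=\mathsf L$. As $s'\equiv s\pmod{2^{j+2}}$, the number $s'$ is again a $j$-offset with the same row $j+1$. The elements of this row are $s'+2^{j+1}(2m+1)$, and $o=\mathsf L$ exactly for even $m$, which is (O1).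

\emph{Marks in row $j+1$.} For $j=-1$, (O2) in row $0$ is the absence of factors (E2). Let $j\ge0$ and let $n$ be in row $j+1$. Apply Lemma~\ref{lem:scan} and Lemma~\ref{lem:pairs}(c) with $g=n$, $\ell=j+1$, $i=j$: the pair at distance $2^j$ from $n$ is not bad, and it is matched with orientations $(\mathsf L,\mathsf R)$. So it is final. Using (O2) in row $j$, we get $o_-(n)=o_-(n-2^j)=o(n-2^{j+1})$ and $o_+(n)=o_+(n+2^j)=o(n+2^{j+1})$. Thus $s'$ is a $(j+1)$-offset.
\end{proof}

Fix $K$, let $s$ be a $K$-offset, and put $\phi(k,m)=\tau\bigl(s+2^k(2m+1)\bigr)$ for $(k,m)\in P_K$. The cells $(k,m)$ and $(k,m+1)$ sit at $g\mp2^k$ with $g=s+2^{k+1}(m+1)$ and $v(g-s)\ge k+1$. By Lemmas~\ref{lem:scan} and~\ref{lem:pairs}(c) their pair is matched and not bad, so $H$ holds. The cell $(k+1,m)$ sits at $g=s+2^{k+1}(2m+1)$ with $v(g-s)=k+1$, and $(k,2m)$, $(k,2m+1)$ sit at $g\mp2^k$. By the same lemmas their pair is matched with orientations $(\mathsf L,\mathsf R)$ and not bad; so it is final, and $V$ holds. Hence every $P_K$ has a tiling, and so does $\mathbb N^2$. This completes the proof of Proposition~\ref{prop:ruler}.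

\section{Affine maps as dyadic tilings}\label{sec:affine}

In the dyadic grid each cell has two cells below it, so a tape cannot be copied cell by cell from one row to the next. A quantity that survives the doubling is the average of a row. So we let a row represent a point $y$ of the plane by a sequence of integer vectors with average $y$, and let the tiles apply an affine map to the average.

Let $\mathcal F=(U_i,f_i)_{i\in I}$ be a finite nonempty family in which $U_i\subset\mathbb R^2$ is a closed unit square with integer corners and $f_i(y)=M_iy+c_i$ is an affine map of $\mathbb R^2$ with rational coefficients. An \emph{orbit of length $K$} is a sequence $(y_0,i_0),\dots,(y_K,i_K)$ with $y_j\in U_{i_j}$ for all $j$ and $y_{j+1}=f_{i_j}(y_j)$ for $j<K$.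

For $y\in\mathbb R^2$ and $m\ge0$ put $t_m(y)=\lfloor(m+1)y\rfloor-\lfloor my\rfloor$, coordinatewise. The sum $t_0(y)+\dots+t_{n-1}(y)=\lfloor ny\rfloor$ telescopes, so the averages tend to $y$. If a coordinate $\eta$ of $y$ lies in $[a,a+1]$ with $a\in\mathbb Z$, the corresponding coordinate of $t_m(y)$ is an integer strictly between $\eta-1$ and $\eta+1$, hence $a$ or $a+1$. So $t_m(y)$ is a corner of every $U_i$ that contains $y$. If $y'=f_i(y)$, we would like $f_i(t_m(y))$ to be the mean of the two entries $t_{2m}(y')$, $t_{2m+1}(y')$ below it. This holds only up to an error, which is passed along the row as a carry.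

\begin{example}
In dimension $1$ take $f(y)=1-y$, $y=\frac13$, $y'=\frac23$. The sequence $t_m(y)$ is $0,0,1$ repeated, and $t_m(y')$ is $0,1,1$ repeated. For $m=0,1,2$ the values $f(t_m(y))$ are $1,1,0$, and the means of the pairs $(0,1),(1,0),(1,1)$ below are $\frac12,\frac12,1$. The errors are $\frac12,\frac12,-1$, and the accumulated errors are $0,\frac12,1,0,\dots$. They take finitely many values, so a tile can store the accumulated error on its left and on its right.
\end{example}

\begin{proposition}\label{prop:affine}
From $\mathcal F$ one can compute a dyadic tile system such that $\mathbb N^2$ has a tiling if and only if $\mathcal F$ has orbits of every length.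
\end{proposition}

\begin{proof}
Let $\|\cdot\|$ be the maximum norm on $\mathbb R^2$ and the associated operator norm. Let $\nu$ be twice a common denominator of all entries of the $M_i$ and $c_i$, let $\beta=\max_i\|M_i\|+\frac12$, and let $C$ be the finite set of $\kappa\in\frac1\nu\mathbb Z^2$ with $\|\kappa\|\le\beta$. The tiles are the quadruples $a=(i_a,t_a,l_a,r_a)$ with $i_a\in I$, $t_a$ a corner of $U_{i_a}$, and $l_a,r_a\in C$. Let $(a,b)\in H$ if $i_a=i_b$ and $r_a=l_b$, and let $(a,b,p)\in V$ if
\begin{equation}\label{eq:V}
f_{i_p}(t_p)+l_p=\tfrac12(t_a+t_b)+r_p .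
\end{equation}

\emph{Orbits give tilings.} Take an orbit of length $K$; we tile $P_K$, with the orbit running from the top row down. The cell $(k,m)$ gets the index $i_{K-k}$ and the corner $t_m(y_{K-k})$. In row $0$ all carries are $0$. In row $k\ge1$ write $i=i_{K-k}$, $y=y_{K-k}$ and $y'=f_i(y)=y_{K-k+1}$, the point of row $k-1$, and give the cell $(k,m)$ the carries $l=\kappa_m$, $r=\kappa_{m+1}$, where
\[
\kappa_m=M_i\lfloor my\rfloor+mc_i-\tfrac12\lfloor2my'\rfloor .
\]
This lies in $\frac1\nu\mathbb Z^2$. Writing $\{z\}=z-\lfloor z\rfloor\in[0,1)^2$ and using $m(M_iy+c_i)=my'$, we get $\kappa_m=-M_i\{my\}+\frac12\{2my'\}$, so $\|\kappa_m\|\le\beta$ and $\kappa_m\in C$. The condition $H$ holds by construction, and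
\[
\kappa_{m+1}-\kappa_m=M_it_m(y)+c_i-\tfrac12\bigl(\lfloor(2m+2)y'\rfloor-\lfloor2my'\rfloor\bigr)=f_i(t_m(y))-\tfrac12\bigl(t_{2m}(y')+t_{2m+1}(y')\bigr)
\]
is \eqref{eq:V}. So every $P_K$ has a tiling, and hence $\mathbb N^2$ has one.

\emph{Tilings give orbits.} Take a tiling of $\mathbb N^2$ and write $t(k,m),l(k,m),r(k,m)$ for the components. By $H$ the index is a constant $i(k)$ on row $k$, and $r(k,m)=l(k,m+1)$. Fix $K$. For $n\ge1$ and $0\le k\le K$ let $a_k^{(n)}$ be the average of the $t(k,m)$ over $m<2^{K-k}n$; it lies in $U_{i(k)}$ by convexity. Let $k<K$ and $N=2^{K-k-1}n$. Sum \eqref{eq:V} over the cells $(k+1,m)$ with $m<N$. The carries telescope, the children are the cells $(k,m)$ with $m<2N$, and $f_{i(k+1)}$ commutes with averages. Dividing by $N$ gives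
\[
f_{i(k+1)}\bigl(a_{k+1}^{(n)}\bigr)-a_k^{(n)}=\frac{r(k+1,N-1)-l(k+1,0)}{N},
\]
which has norm at most $2\beta/n$. The tuples $(a_0^{(n)},\dots,a_K^{(n)})$ lie in a compact product of squares, so along a subsequence they converge to some $(z_0,\dots,z_K)$ with $z_k\in U_{i(k)}$ and $f_{i(k+1)}(z_{k+1})=z_k$. Then $(z_K,i(K)),\dots,(z_0,i(0))$ is an orbit of length $K$.
\end{proof}

The last step uses that the squares are convex and closed, and that the $f_i$ are affine; rationality is what makes the set $C$ of carries finite.

\section{Turing machines as affine maps}\label{sec:tm}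

The two halves of the tape are stacks, and a stack can be stored as the base-$B$ expansion of a real number, on which pushing and popping act as affine maps. Because the squares are closed, squares for consecutive digits would share a side, and a number on that side could be read as either digit. We therefore use only even digits.

\begin{proposition}\label{prop:tm}
From a Turing machine $\mathcal M$ one can compute a family $\mathcal F$ as in Section~\ref{sec:affine} that has orbits of every length if and only if $\mathcal M$ has an immortal configuration.
\end{proposition}

\begin{proof}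
Let $B=2|\Gamma|$, and identify $\Gamma$ with $\{0,2,\dots,B-2\}$ and $Q$ with $\{0,\dots,|Q|-1\}$. The intervals $[\gamma,\gamma+1]$, $\gamma\in\Gamma$, are pairwise disjoint and lie in $[0,B-1]$. We describe a configuration, up to a shift of the tape, as a triple $(q,\;e_0e_1\cdots,\;a_0a_1\cdots)$, where $a_0$ is the scanned symbol, $a_n$ is $n$ cells to the right and $e_n$ is $n+1$ cells to the left. If $\delta(q,a_0)=(q',b,\pm1)$, the next configuration is
\[
(q',\;be_0e_1\cdots,\;a_1a_2\cdots)\ \text{ for }+1,\qquad(q',\;e_1e_2\cdots,\;e_0ba_1a_2\cdots)\ \text{ for }-1 .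
\]
Let $I$ be the set of triples $i=(q,a,e)$ with $\delta(q,a)$ defined and $e\in\Gamma$. Put $U_i=[e,e+1]\times[2Bq+a,\,2Bq+a+1]$ and, with $\rho=\eta-2Bq-a$,
\[
f_i(\xi,\eta)=\begin{cases}\bigl(b+\xi/B,\ \ 2Bq'+B\rho\bigr)&\text{if }\delta(q,a)=(q',b,+1),\\[2pt]
\bigl(B(\xi-e),\ \ 2Bq'+e+(b+\rho)/B\bigr)&\text{if }\delta(q,a)=(q',b,-1).\end{cases}
\]

\emph{An immortal configuration gives orbits.} For $\gamma=\gamma_0\gamma_1\cdots\in\Gamma^{\mathbb N}$ let $\operatorname{val}(\gamma)=\sum_{n\ge0}B^{-n}\gamma_n$. Then $\operatorname{val}(\gamma_0\gamma_1\cdots)=\gamma_0+\operatorname{val}(\gamma_1\gamma_2\cdots)/B$, and the second term is at most $(B-2)/(B-1)<1$. So the code $(\xi,\eta)=(\operatorname{val}(e_0e_1\cdots),\,2Bq+\operatorname{val}(a_0a_1\cdots))$ of a configuration that does not halt lies in $U_{(q,a_0,e_0)}$, with $B\rho=\operatorname{val}(a_1a_2\cdots)$. For a right move, $b+\xi/B=\operatorname{val}(be_0e_1\cdots)$. For a left move, $B(\xi-e_0)=\operatorname{val}(e_1e_2\cdots)$ and $e_0+(b+\rho)/B=\operatorname{val}(e_0ba_1\cdots)$. Thus $f_{(q,a_0,e_0)}$ maps the code to the code of the next configuration, and an immortal configuration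 yields orbits of every length.

\emph{Orbits give long runs.} The difficulty is that the points of an orbit need not be codes of configurations. We decode every real number, in a way that is compatible with pushing and popping. For $x\in\mathbb R$ put $h(x)=\gamma$ and $\sigma(x)=B(x-\gamma)$ if $x\in[\gamma,\gamma+1]$ for some $\gamma\in\Gamma$, which is then unique, and put $h(x)=0$, $\sigma(x)=0$ otherwise. Let $\pi(x)=h(x)\,h(\sigma(x))\,h(\sigma^2(x))\cdots\in\Gamma^{\mathbb N}$. Then
\begin{equation}\label{eq:pi}
\pi(\gamma+x/B)=\gamma\,\pi(x)\qquad(\gamma\in\Gamma,\ x\in[0,B]),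
\end{equation}
because $\gamma+x/B\in[\gamma,\gamma+1]$ and $\sigma(\gamma+x/B)=x$.

To a pair consisting of a point $(\xi,\eta)\in U_i$ and an index $i=(q,a,e)$ assign the configuration $(q,\pi(\xi),\pi(\eta-2Bq))$. Here $\rho\in[0,1]$ and $\xi-e\in[0,1]$, so \eqref{eq:pi} gives
\[
\pi(\xi)=e\,\pi(B(\xi-e)),\qquad\pi(\eta-2Bq)=\pi(a+\rho)=a\,\pi(B\rho).
\]
In particular the scanned symbol is $a$, and $\delta(q,a)=(q',b,\pm1)$ is defined. Suppose that $(\xi',\eta')=f_i(\xi,\eta)$ lies in $U_{i'}$, and let $q''$ be the state in $i'$. We claim that the configuration assigned to $(\xi',\eta')$ and $i'$ is the next one. First, $\eta'-2Bq'\in[0,B]$, since $B\rho\in[0,B]$ and $e+(b+\rho)/B\in[e,e+1]$; also $\eta'-2Bq''\in[0,B-1]$. Hence $2B|q'-q''|\le B$, and $q''=q'$. For a right move, \eqref{eq:pi} with $\xi\in[0,B-1]$ gives $\pi(\xi')=b\,\pi(\xi)$, and $\pi(\eta'-2Bq')=\pi(B\rho)$ is $\pi(\eta-2Bq)$ without its first symbol. For a left move, $\pi(\xi')=\pi(B(\xi-e))$ is $\pi(\xi)$ without its first symbol $e$, and two applications of \eqref{eq:pi}, with $b+\rho\in[0,B-1]$ and $B\rho\in[0,B]$, give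
\[
\pi(\eta'-2Bq')=e\,\pi(b+\rho)=e\,b\,\pi(B\rho).
\]
This proves the claim. So an orbit of length $K$ yields a configuration from which $\mathcal M$ runs for at least $K$ steps.

\emph{Long runs give an immortal configuration.} Whether $\mathcal M$ runs for $n$ steps from a configuration with the head at cell $0$ depends only on the state and the cells in $[-n,n]$. If there are runs of every length, Lemma~\ref{lem:konig}, applied to the state and the cells as coordinates, gives an immortal configuration.
\end{proof}

\section{Undecidability}\label{sec:end}

\begin{proof}[Proof of Theorem~\ref{thm:main}]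
Composing Propositions~\ref{prop:tm}, \ref{prop:affine}, \ref{prop:ruler} and~\ref{prop:absorb} gives a computable map $\mathcal M\mapsto\mathcal R_{\mathcal M}$ from Turing machines to inverse-free RBoxes with RIs of length at most $2$, such that
\begin{align*}
\mathcal R_{\mathcal M}\text{ is not regular}&\iff\mathrm{Av}(\mathrm{Err})\text{ is infinite}\iff\mathbb N^2\text{ has a tiling}\\
&\iff\mathcal F\text{ has orbits of every length}\\
&\iff\mathcal M\text{ has an immortal configuration.}
\end{align*}
By Theorem~\ref{thm:hooper}, regularity is undecidable for RBoxes of this form, and hence in general.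

By the last step in the proof of Proposition~\ref{prop:tm}, a machine has no immortal configuration if and only if there is an $n$ such that it runs for $n$ steps from no configuration. For each $n$ this is a finite check over the states and the contents of $[-n,n]$. So the set of machines without an immortal configuration is r.e. If the non-regular RBoxes of the restricted form were r.e., then so would be the set of machines with an immortal configuration, and this set would be decidable, contrary to Theorem~\ref{thm:hooper}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(c)]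
Suppose that $f$ is such a function for the inverse-free RBoxes with RIs of length at most $2$. Given such an $\mathcal R$, compute $f(\mathcal R)$ and test, by Lemma~\ref{lem:system}, the finitely many tuples of DFAs over $N_R$ with at most $f(\mathcal R)$ states each. If a tuple passes, $\mathcal R$ is regular by Lemma~\ref{lem:grammar}. If $\mathcal R$ is regular, then for $R\in N_R$ a DFA for $L_{\mathcal R}(R)=L(R)\subseteq N_R^+$ with at most $f(\mathcal R)$ states, restricted to the alphabet $N_R$, accepts $L(R)$; so some tuple passes. This decides regularity, contrary to Theorem~\ref{thm:main}. A function that works for all regular inverse-free RBoxes works in particular for these.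
\end{proof}

Totality of $f$ matters in part (c): the search in the proof of part (b) finds the automata, and hence their sizes, for every regular inverse-free RBox, but it does not halt on the others.

\begin{thebibliography}{9}

\bibitem{Hooper}
P.~K. Hooper, \emph{The undecidability of the Turing machine immortality problem}, J. Symbolic Logic 31 (1966), 219--234.

\bibitem{Kari}
Kari, \emph{The tiling problem revisited}, MCU 2007.

\bibitem{Repair}
\emph{Pushing Optimal ABox Repair from EL Towards More Expressive Horn-DLs}, \texttt{https://login.easychair.org/\allowbreak publications/\allowbreak preprint/\allowbreak ZJbg/open}.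

\end{thebibliography}
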